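# Transmission eigenvalues of a ball: how far from the real axis?

## 1. Radial waves in the unit ball of $\mathbb R^3$

Let $D$ be the unit ball of $\mathbb R^3$. Look for two functions $u,v$ on $D$, not both zero, and a number $k\ne0$ with
$$4\Delta u+k^2u=0,\qquad \Delta v+k^2v=0\quad\text{in }D,\qquad u=v,\quad 4\,\partial_r u=\partial_r v\quad\text{on }\partial D .$$
Two media fill the same ball; the two waves must agree on the boundary, in value and in flux. For which $k$ is there such a pair depending only on $r=|x|$?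

A radial solution of $\Delta w+\lambda^2w=0$ that is bounded at the origin is a multiple of $\sin(\lambda r)/r$. So $u=\alpha\sin(kr/2)/r$ and $v=\beta\sin(kr)/r$. Put $s=\sin(k/2)$ and $q=\cos(k/2)$. The boundary conditions read
$$\alpha s=\beta\sin k,\qquad \alpha(2kq-4s)=\beta(k\cos k-\sin k).$$
There is a nontrivial $(\alpha,\beta)$ if and only if $s(k\cos k-\sin k)=\sin k\,(2kq-4s)$. Insert $\sin k=2sq$ and $\cos k=2q^2-1$ and move everything to one side:
$$0=s\big[k(2q^2-1)-2sq-4kq^2+8sq\big]=s\big[-2kq^2-k+6sq\big]=s\big[3\sin k-k(2+\cos k)\big].$$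
So the radial values of $k$ are the numbers $2\pi m$ with $m\in\mathbb Z\setminus\{0\}$, and the nonzero solutions of
$$3\sin k=k(2+\cos k).$$
For large $|k|$ the second equation says roughly $\cos k=-2$. The solutions of $\cos k=-2$ are $(2m+1)\pi\pm i\log(2+\sqrt3)$, and they are simple. By periodicity $|2+\cos k|$ is bounded below, uniformly in $m$, on small circles around them, while $3\sin k/k\to0$ there. By Rouché's theorem there are nonreal solutions near $(2m+1)\pi\pm i\log(2+\sqrt 3)$ for all large $|m|$.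

They do not go far from the real axis. Let $y=|\operatorname{Im}k|$. Then $|\cos k|\ge\sinh y$ and $|\sin k|\le\cosh y$. If $|k|\ge6$, the equation gives $\sinh y\le2+\frac12\cosh y$, that is, $\frac14e^y-\frac34e^{-y}\le2$. So $e^y\le8+3e^{-y}\le11$. If $|k|<6$, then $y<6$. Hence every radial $k$ satisfies $|\operatorname{Im}k|\le6$.

This treats one angular mode. The full problem has modes of every degree $l=0,1,2,\dots$, and the same calculation could be done for each $l$, with a strip that may depend on $l$. Does one strip around the real axis contain all the values $k$, for all modes at once?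

## 2. The transmission problem and its sign condition

**Definition.** Let $D\subset\mathbb R^d$, $d\ge2$, be a bounded domain with $C^\infty$ boundary and outward unit normal $\nu$. Let $c_0,c,n_0,n$ be real-valued, strictly positive $C^\infty$ functions on $\overline D$. A number $k\in\mathbb C\setminus\{0\}$ is a *transmission eigenvalue* if there is a nontrivial pair $(u,v)\in H^1(D)\times H^1(D)$, called an *eigenpair*, with
$$\nabla\cdot c_0\nabla u+k^2n_0u=0,\qquad\nabla\cdot c\nabla v+k^2nv=0\quad\text{in }D,\qquad u=v,\quad c_0\partial_\nu u=c\,\partial_\nu v\quad\text{on }\partial D .$$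

The trace of $u$ lies in $H^{1/2}(\partial D)$. The flux $c_0\partial_\nu u\in H^{-1/2}(\partial D)$ is defined weakly by $\langle c_0\partial_\nu u,\phi\rangle=\int_D(c_0\nabla u\cdot\nabla\phi-k^2n_0u\phi)\,dx$ for $\phi\in H^1(D)$. The value $k=0$ is excluded because $u=v=1$ solves the problem there. The set of transmission eigenvalues is invariant under $k\mapsto-k$ and $k\mapsto\bar k$, since only $k^2$ appears and the coefficients are real. Section 1 computed the radial eigenvalues for $d=3$, $n_0=n=c=1$, $c_0=4$.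

We study the problem when $c_0\ne c$ on $\partial D$ and
$$(c_0-c)(c_0n_0-cn)>0\quad\text{on }\partial D .\tag{1}$$
In the source note, *A Note on Transmission Eigenvalues in Electromagnetic Scattering Theory*, which asks our question, the following facts are recalled under (1).

1. The eigenvalues form a discrete set accumulating only at infinity.
2. For every small $\epsilon>0$ there is $\alpha_\epsilon>0$ such that no eigenvalue satisfies $|\operatorname{Re}k|>1$, $|\operatorname{Im}k|\ge\alpha_\epsilon|\operatorname{Re}k|^{1/2+\epsilon}$. If also $n/c\ne n_0/c_0$ on $\partial D$, there is $\alpha>0$ such that no eigenvalue satisfies $|\operatorname{Re}k|>1$, $|\operatorname{Im}k|\ge\alpha\log(|\operatorname{Re}k|+1)$.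
3. There are no eigenvalues in a neighborhood of the imaginary axis, away from a bounded set.

For comparison: when $c_0\equiv c$ in $D$ and $n_0\ne n$ on $\partial D$, all eigenvalues lie in a strip $|\operatorname{Im}k|<\alpha$. When the product in (1) is negative on $\partial D$, infinitely many lie near the imaginary axis. In case (1) the region in fact 2 allows $|\operatorname{Im}k|$ to grow, and the note leaves open whether it is in fact uniformly bounded: is there $C$ with $|\operatorname{Im}k|\le C$ for every transmission eigenvalue?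

The answer is no, and the example of Section 1 already shows it. For balls with constant coefficients we shall decide exactly when a strip exists and find the sharp growth.

## 3. The classification for constant coefficients on a ball

From now on $D$ is the unit ball of $\mathbb R^d$, $d\ge2$, and $c_0,c,n_0,n>0$ are constants satisfying (1). Other radii follow by scaling: if $(u,v)$ is an eigenpair for the ball of radius $\varrho$ and the number $k$, then $(u(\varrho x),v(\varrho x))$ is one for the unit ball and $\varrho k$. The normal derivative is now $\partial_r$, so the letter $\nu$ is free; it will denote the order of a Bessel function. Put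
$$a_0=\sqrt{n_0/c_0},\qquad a=\sqrt{n/c},\qquad \gamma^2=\frac{c_0n_0-cn}{c_0^2-c^2}=\frac{c_0^2a_0^2-c^2a^2}{c_0^2-c^2},\qquad\kappa_*=\frac1\gamma .$$
Since $c_0+c>0$, condition (1) says exactly that $c_0\ne c$ and $\gamma^2>0$; take $\gamma>0$. Two identities will be used throughout:
$$c_0^2(a_0^2-\gamma^2)=c^2(a^2-\gamma^2),\qquad a_0^2-\gamma^2=\frac{c^2(a^2-a_0^2)}{c_0^2-c^2}.\tag{2}$$
The first is $c_0^2a_0^2-c^2a^2=\gamma^2(c_0^2-c^2)$. For the second, $(c_0^2-c^2)(a_0^2-\gamma^2)=c_0^2a_0^2-c^2a_0^2-c_0^2a_0^2+c^2a^2$.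

**Theorem 1.**

**(A)** Suppose $(c_0-c)\big(\frac{n_0}{c_0}-\frac nc\big)<0$. Then $\operatorname{Im}k$ is unbounded on the set of transmission eigenvalues. With $\tau=\min(c_0,c)\sqrt{\big|\frac{n_0}{c_0}-\frac nc\big|\big/|c_0^2-c^2|}$ there is $C>0$ such that:

1. every transmission eigenvalue with $|k|\ge3$ satisfies $|\operatorname{Im}k|\le\frac1{2\tau}(\log|k|-\log\log|k|)+C$;
2. for every large $l\in\mathbb N$, with $\nu=l+\frac{d-2}2$, there is a transmission eigenvalue $k_l$ with $|k_l-\nu/\gamma|\le C\log\nu$ and $\operatorname{Im}k_l\ge\frac1{2\tau}(\log|k_l|-\log\log|k_l|)-C$;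
3. for every $0<\theta<1$ there are $c_\theta,C_\theta>0$ such that for large $r$ at least $c_\theta r^{d-1+\theta}$ transmission eigenvalues (counted with geometric multiplicity, the dimension of the space of eigenpairs) satisfy $|k|\le r$ and $\operatorname{Im}k\ge\frac{1-\theta}{2\tau}\log|k|-C_\theta$.

**(B)** Suppose $(c_0-c)\big(\frac{n_0}{c_0}-\frac nc\big)\ge0$. Then all transmission eigenvalues lie in a strip $|\operatorname{Im}k|\le C$. If $\frac{n_0}{c_0}=\frac nc$, they are all real.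

So for constant coefficients on balls, under (1), a strip exists if and only if $(c_0-c)(n_0/c_0-n/c)\ge0$. For general domains and variable coefficients nothing further is claimed.

**Corollary 2.** Condition (1) does not imply that the imaginary parts of the transmission eigenvalues are bounded. For the unit ball with $n_0=n=c=1$, $c_0=4$, there are eigenvalues with $|k|\to\infty$ and $\operatorname{Im}k=\sqrt5(\log|k|-\log\log|k|)+O(1)$, and no eigenvalue with $|k|\ge 3$ exceeds $\sqrt5(\log|k|-\log\log|k|)+C$ in $|\operatorname{Im}k|$. In the second part of fact 2 the logarithmic region cannot be replaced by one with boundary $o(\log|\operatorname{Re}k|)$.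

*Proof from Theorem 1.* Here the product in (1) is $3\cdot3>0$, and $(c_0-c)(n_0/c_0-n/c)=3\cdot(-\frac34)<0$; in particular $n/c\ne n_0/c_0$. We have $a_0=\frac12$, $a=1$, $\gamma^2=\frac{4-1}{16-1}=\frac15$, $\tau^2=\frac{3/4}{15}=\frac1{20}$, so $\frac1{2\tau}=\sqrt5$. Combine (A)1 and (A)2. Since $|k_l-\nu/\gamma|\le C\log\nu$ we have $\operatorname{Re}k_l\sim|k_l|$, so $\operatorname{Im}k_l\ge2\log\operatorname{Re}k_l$ for large $l$, which exceeds any $o(\log\operatorname{Re}k_l)$. $\square$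

**Three cases.** The problem is symmetric under exchanging $(u,c_0,n_0)$ and $(v,c,n)$, so *assume $c_0>c$* from now on. By the second identity in (2) there are three cases:

* (H), which is (A): $\gamma<a_0<a$. Example: $c_0=4$, the other constants equal to $1$.
* (E): $a<a_0<\gamma$. Example: $c_0=2$, $c=n=1$, $n_0=4$, where $a^2=1$, $a_0^2=2$, $\gamma^2=\frac73$.
* (P): $a=a_0$. Example: $c_0=n_0=2$, $c=n=1$.

In case (H), (2) gives $\tau=\sqrt{a_0^2-\gamma^2}$. By the symmetries of the eigenvalue set we consider only $\operatorname{Re}k\ge0$, $\operatorname{Im}k>0$. The letter $C$ denotes constants that may change from line to line and never depend on $\nu$ and $k$. Put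
$$\delta=\tfrac{d-2}2,\qquad\nu=l+\delta\ge0,\quad l=0,1,2,\dots$$

**Case (P), by hand.** Here $w_1=u-v$ has zero Dirichlet data, $w_2=c_0u-cv$ has zero Neumann data, and both satisfy $\Delta w+k^2a^2w=0$. Since $c_0\ne c$, the map $(u,v)\mapsto(w_1,w_2)$ is invertible, so $w_1,w_2$ do not both vanish. Hence $k^2a^2$ is a Dirichlet or a Neumann eigenvalue of $-\Delta$, so $k^2\ge0$ and $k$ is real. From now on $a\ne a_0$.

## 4. One scalar equation for each angular mode

We use these textbook facts for $\nu\ge0$.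

1. $J_\nu(z)=(z/2)^\nu\sum_{m\ge0}\frac{(-1)^m(z^2/4)^m}{m!\,\Gamma(\nu+m+1)}$ solves Bessel's equation $(z\partial_z)^2J=(\nu^2-z^2)J$.
2. $z^{-\nu}J_\nu(z)$ is an even entire function whose zeros are real and simple. The positive ones are written $j_{\nu,1}<j_{\nu,2}<\cdots$, and $J_\nu(z)=\frac{(z/2)^\nu}{\Gamma(\nu+1)}\prod_m(1-z^2/j_{\nu,m}^2)$.
3. The Hankel functions $H^{(1)}_\nu,H^{(2)}_\nu$ form a basis of solutions, $J_\nu=\frac12(H^{(1)}_\nu+H^{(2)}_\nu)$, $H^{(2)}_\nu(z)=\overline{H^{(1)}_\nu(\bar z)}$, and $H^{(1)}_\nu(x)\sim(\frac2{\pi x})^{1/2}e^{i(x-\nu\pi/2-\pi/4)}$ as $x\to+\infty$.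
4. Spherical harmonics of degree $l$ form a finite-dimensional space $\mathcal H_l$ of functions on $S^{d-1}$ with $-\Delta_SY=l(l+d-2)Y$. All of them together span a dense subspace of $L^2(S^{d-1})$, and $\dim\mathcal H_l\ge C^{-1}l^{d-2}$ for $l\ge1$. For $d=3$, $\dim\mathcal H_l=2l+1$.

For example, $J_{1/2}(z)=(\frac2{\pi z})^{1/2}\sin z$ and $H^{(1)}_{1/2}(z)=-i(\frac2{\pi z})^{1/2}e^{iz}$.

**Lemma 3.** Let $\operatorname{Re}k\ge0$, $\operatorname{Im}k>0$. Then $k$ is a transmission eigenvalue if and only if for some $\nu=l+\delta$, $l=0,1,2,\dots$,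
$$E_\nu(k):=c_0\big(L_\nu(a_0k)-\delta\big)-c\big(L_\nu(ak)-\delta\big)=0,\qquad L_\nu(z)=\frac{zJ_\nu'(z)}{J_\nu(z)}.\tag{3}$$
In that case every $Y\in\mathcal H_l$ gives an eigenpair.

*Proof.* Let $(u,v)$ be an eigenpair; $u$ and $v$ are smooth inside $D$ by elliptic regularity. For a spherical harmonic $Y$ of degree $l$ put $u_Y(r)=\int_{S^{d-1}}u(r\omega)Y(\omega)\,d\omega$, and define $v_Y$ likewise. By density, $(u_Y,v_Y)$ is nontrivial for some $Y$. From $\Delta u+k^2a_0^2u=0$,
$$u_Y''+\tfrac{d-1}ru_Y'+\Big(k^2a_0^2-\tfrac{l(l+d-2)}{r^2}\Big)u_Y=0 .$$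
Substituting $u_Y=r^{-\delta}w$ and using $l(l+d-2)+\delta^2=(l+\delta)^2$, we get $w''+\frac1rw'+(k^2a_0^2-\nu^2/r^2)w=0$: Bessel's equation of order $\nu$ in the variable $ka_0r$. The second solution makes $u_Y$ behave like $r^{-\delta-\nu}$ (or $\log r$ if $\nu=0$) at the origin, where $u_Y$ is bounded. So $u_Y=\alpha r^{-\delta}J_\nu(ka_0r)$, and likewise $v_Y=\beta r^{-\delta}J_\nu(kar)$.

Testing $u=v$ against $Y$ gives $u_Y(1)=v_Y(1)$. For the flux, test with $\phi=\chi(r)Y$, where $\chi$ is smooth, vanishes near $0$ and equals $1$ near $1$. Integrating by parts over $|x|<\varrho$ and letting $\varrho\to1$ gives $\langle c_0\partial_ru,Y\rangle=c_0u_Y'(1)$. Hence $c_0u_Y'(1)=cv_Y'(1)$. Explicitly,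
$$\alpha J_\nu(ka_0)=\beta J_\nu(ka),\qquad c_0\alpha J_\nu(ka_0)\big(L_\nu(ka_0)-\delta\big)=c\beta J_\nu(ka)\big(L_\nu(ka)-\delta\big).$$
Since $\operatorname{Im}k>0$, neither $J_\nu(ka_0)$ nor $J_\nu(ka)$ vanishes. So a nontrivial $(\alpha,\beta)$ has $\alpha J_\nu(ka_0)=\beta J_\nu(ka)\ne0$, and it exists if and only if $E_\nu(k)=0$. Conversely, if $E_\nu(k)=0$, take $\alpha=J_\nu(ka)$, $\beta=J_\nu(ka_0)$ and any nonzero $Y\in\mathcal H_l$. The functions $\alpha r^{-\delta}J_\nu(ka_0r)Y$ and $\beta r^{-\delta}J_\nu(kar)Y$ are smooth at the origin, being $r^lY$ times power series in $r^2$, and they form an eigenpair. $\square$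

For $d=3$, $l=0$ we have $L_{1/2}(z)=z\cot z-\frac12$. In the example $E_{1/2}(k)=2k\cot\frac k2-k\cot k-3$, and multiplication by $\sin k$ gives $k(2+\cos k)-3\sin k$, as in Section 1.

## 5. Comparing $L_\nu(z)$ with $\sqrt{\nu^2-z^2}$

The natural first approach is this. For $z$ away from the real axis, Bessel's equation suggests $L_\nu(z)\approx\sqrt{\nu^2-z^2}$ (for $\nu=\frac12$: $z\cot z\approx-iz$). If the error is uniform in $\nu$, we may replace $E_\nu(k)$ by
$$\sigma(\nu,k)=c_0\sqrt{\nu^2-a_0^2k^2}-c\sqrt{\nu^2-a^2k^2}$$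
and ask where this can be small. We make the comparison rigorous by counting zeros. Let $N_\nu(x)$ be the number of positive zeros of $J_\nu$ that are $\le x$. Let
$$S_\nu(x)=\tfrac1\pi\Big(\sqrt{x^2-\nu^2}-\nu\arccos\tfrac\nu x\Big)\ (x>\nu),\qquad S_\nu(x)=0\ (0\le x\le\nu),$$
so that $S_\nu'(x)=\frac{\sqrt{x^2-\nu^2}}{\pi x}$ for $x>\nu$. For $\nu=\frac12$, $N_{1/2}(x)=\lfloor x/\pi\rfloor$.

**Lemma 4.** There is an absolute constant $C_0$ with $|N_\nu(x)-S_\nu(x)|\le C_0$ for all $\nu\ge0$, $x>0$. Moreover $N_\nu=S_\nu=0$ on $(0,\nu]$.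

*Proof.* Put $y(t)=J_\nu(e^t)$. Then $y''+Qy=0$ with $Q=e^{2t}-\nu^2$, and $S_\nu(e^t)=\frac1\pi\int_{\{s\le t,\,Q(s)>0\}}\sqrt{Q(s)}\,ds$.

**Step 1: no zeros up to $\nu$.** Let $\nu>0$. By the power series $y,y'>0$ near $t=-\infty$. As long as $y>0$ and $Q<0$ we have $y''=-Qy>0$, so $y'$ stays positive. Hence $y>0$ for $e^t\le\nu$.

**Step 2: choose the point where oscillation takes over.** The function $q^{3/2}-2q=q(\sqrt q-2)$ is negative on $(0,4)$ and increases from $0$ to $\infty$ on $[4,\infty)$. So $q^{3/2}=2q+2\nu^2$ has a unique solution $q_1>0$; it satisfies $q_1\ge4$, and $q^{3/2}\ge2q+2\nu^2$ for $q\ge q_1$. Let $Q(t_1)=q_1$. For $t\ge t_1$ put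
$$w=\frac{Q'}{4Q^{3/2}}=\frac{Q+\nu^2}{2Q^{3/2}},$$
using $Q'=2e^{2t}=2(Q+\nu^2)$. Then $w$ is decreasing and $0<w\le\frac14$.

**Step 3: count zeros beyond $t_1$ by the Prüfer angle.** Write $y=\rho\sin\vartheta$, $y'/\sqrt Q=\rho\cos\vartheta$. With $A=y$ and $B=y'/\sqrt Q$ we have $A'=\sqrt QB$, $B'=-\sqrt QA-\frac{Q'}{2Q}B$, so
$$\vartheta'=\frac{A'B-AB'}{A^2+B^2}=\sqrt Q+\frac{Q'}{4Q}\sin2\vartheta=\sqrt Q\,(1+w\sin2\vartheta)\ge\tfrac34\sqrt Q>0 .$$
Thus $\vartheta$ is increasing, and zeros of $y$ are the points where $\vartheta\in\pi\mathbb Z$. So the number of zeros in $(t_1,t]$ differs from $(\vartheta(t)-\vartheta(t_1))/\pi$ by at most $1$. It remains to bound the integral of $\frac{Q'}{4Q}\sin2\vartheta=w\sqrt Q\sin2\vartheta$. Since $\sqrt Q=\vartheta'-w\sqrt Q\sin2\vartheta$,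
$$\int_{t_1}^tw\sqrt Q\sin2\vartheta\,ds=\int_{t_1}^tw\sin(2\vartheta)\,\vartheta'\,ds-\int_{t_1}^tw^2\sqrt Q\sin^22\vartheta\,ds .$$
The function $\sin(2\vartheta)\vartheta'$ has the primitive $-\frac12\cos2\vartheta$, and $w$ is positive and decreasing. By the second mean value theorem the first integral is at most $w(t_1)\le\frac14$ in modulus. The second is at most
$$\int\frac{Q'^2}{16Q^{5/2}}\,ds\le\int_{q_1}^\infty\frac{q+\nu^2}{8q^{5/2}}\,dq=\tfrac18\Big(2q_1^{-1/2}+\tfrac23\nu^2q_1^{-3/2}\Big)\le\tfrac18\big(1+\tfrac13\big)=\tfrac16,$$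
because $q_1\ge4$ and $\nu^2q_1^{-3/2}\le\frac12$. So the number of zeros in $(t_1,t]$ is $S_\nu(e^t)-S_\nu(e^{t_1})+O(1)$ with an absolute constant.

**Step 4: what lies below $t_1$ is bounded.** Since $N_\nu$ and $S_\nu$ are nondecreasing, it suffices to bound $N_\nu(e^{t_1})$ and $S_\nu(e^{t_1})$.

Let $\nu\ge1$. By Step 1 all zeros are in $I=[\log\nu,t_1]$, where $0\le Q\le q_1$. By Sturm comparison, consecutive zeros are at distance at least $\pi/\sqrt{q_1}$, so there are at most $1+\sqrt{q_1}|I|/\pi$ of them; also $S_\nu(e^{t_1})\le\sqrt{q_1}|I|/\pi$. Here $|I|=\frac12\log(1+q_1/\nu^2)\le q_1/(2\nu^2)$, so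
$$\sqrt{q_1}|I|\le\frac{q_1^{3/2}}{2\nu^2}=1+\frac{q_1}{\nu^2}.$$
Either $q_1\le16$, or $2q_1\le\frac12q_1^{3/2}$. In the latter case $q_1^{3/2}\le2(q_1^{3/2}-2q_1)=4\nu^2$, so $q_1\le4\nu^{4/3}$. In both cases $q_1/\nu^2\le16$.

Let $0\le\nu<1$. At $q=9$ we have $27>18+2\nu^2$, so $q_1<9$, $e^{2t_1}=q_1+\nu^2<10$, and $S_\nu(e^{t_1})\le\sqrt{10}/\pi$ because $S_\nu'\le\frac1\pi$. For $0<x\le1$ the terms of the alternating series for $J_\nu(x)$ decrease in modulus, since the ratios are at most $\frac{x^2}4\le\frac14$. So $J_\nu>0$ on $(0,1]$. On $[0,t_1]$, of length less than $\frac12\log10<1.16$, we have $Q\le9$, and Sturm comparison allows at most $1+3\cdot1.16/\pi<3$ zeros. $\square$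

**Lemma 5.** With the principal square root, for $\nu\ge0$ and $z\in\mathbb C\setminus\{x\in\mathbb R:|x|\ge\nu\}$,
$$\big|L_\nu(z)-\sqrt{\nu^2-z^2}\big|\le C_0|z|\int_{|x|\ge\nu}\frac{dx}{|z-x|^2},\qquad\text{and this is at most }\pi C_0\frac{|z|}{\operatorname{Im}z}\text{ if }\operatorname{Im}z>0 .$$

*Proof.* **Step 1: write both sides as integrals against the same kernel.** The product formula gives
$$L_\nu(z)=\nu+\sum_m\frac{2z^2}{z^2-j_{\nu,m}^2}=\nu+\int\frac{2z^2}{z^2-x^2}\,dN_\nu(x).$$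
We claim that also
$$\sqrt{\nu^2-z^2}=\nu+\int_\nu^\infty\frac{2z^2}{z^2-x^2}S_\nu'(x)\,dx .$$
For $\nu>0$ put $t=z^2$ and $G(t)=(\sqrt{\nu^2-t}-\nu)/t$. It is analytic off $[\nu^2,\infty)$ (the singularity at $0$ is removable), bounded near $\nu^2$, and $O(|t|^{-1/2})$ at infinity. Just above the cut $\sqrt{\nu^2-t}=-i\sqrt{s-\nu^2}$, so the jump is $G(s+i0)-G(s-i0)=-2i\sqrt{s-\nu^2}/s$. Apply Cauchy's formula on a large circle with a keyhole around the cut; the circle contributes $O(R^{-1/2})\to0$. Hence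
$$G(t)=\frac1{2\pi i}\int_{\nu^2}^\infty\frac{-2i\sqrt{s-\nu^2}}{s(s-t)}\,ds=\frac1\pi\int_{\nu^2}^\infty\frac{\sqrt{s-\nu^2}}{s(t-s)}\,ds .$$
Multiply by $t=z^2$ and put $s=x^2$ to get the claim. For $\nu=0$ and $\operatorname{Im}z>0$ the integral is $\frac1\pi\int_{\mathbb R}\frac{z^2}{z^2-x^2}dx=\frac1\pi\cdot2\pi i\cdot(-\frac z2)=-iz$ by the residue at $x=z$, and $\sqrt{-z^2}=-iz$ because its real part is positive. The case $\operatorname{Im}z<0$ follows by evenness.

**Step 2: subtract and integrate by parts.** Let $\Delta=N_\nu-S_\nu$. By Lemma 4, $|\Delta|\le C_0$, $\Delta$ is supported in $[\nu,\infty)$, and it vanishes at the lower end (as $x\downarrow0$ if $\nu=0$). Since $\frac{2z^2}{z^2-x^2}=\frac z{z-x}+\frac z{z+x}$ tends to $0$ as $x\to\infty$,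
$$L_\nu(z)-\sqrt{\nu^2-z^2}=-\int_\nu^\infty\Delta(x)\Big[\frac z{(z-x)^2}-\frac z{(z+x)^2}\Big]dx .$$
Take absolute values, and for the last bound use $\int_{\mathbb R}|z-x|^{-2}dx=\pi/\operatorname{Im}z$. $\square$

**Lemma 6.** For every $\varepsilon>0$ there is $C_\varepsilon$ such that $E_\nu(k)=0$, $\operatorname{Re}k\ge0$, $\operatorname{Im}k\ge C_\varepsilon$ imply $|k-\nu/\gamma|<\varepsilon\nu$.

*Proof.* Take $\nu\ge0$ and $k$ in the closed first quadrant. Then $\nu^2-a_0^2k^2$ and $\nu^2-a^2k^2$ lie in the closed lower half plane. There we use the continuous root with values in the closed fourth quadrant; for $\operatorname{Im}k>0$ it is the principal root. So $\sigma$ is continuous and homogeneous of degree $1$ in $(\nu,k)$. If $\sigma=0$, squaring gives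
$$(c_0^2-c^2)\nu^2=(c_0^2a_0^2-c^2a^2)k^2,\quad\text{that is, } k=\nu/\gamma .$$
Hence $\sigma\ne0$ on the closed cone $\{|k-\nu/\gamma|\ge\varepsilon\nu\}$ minus the origin, and by compactness $|\sigma|\ge\eta_\varepsilon(\nu+|k|)$ there, with some $\eta_\varepsilon>0$. By Lemma 5,
$$|E_\nu-\sigma|\le\pi C_0(c_0+c)\frac{|k|}{\operatorname{Im}k}+|c_0-c|\,\delta .$$
Since $|k|\ge\operatorname{Im}k$, the right side is less than $\eta_\varepsilon|k|$ when $\operatorname{Im}k$ is large enough. Then $E_\nu\ne0$ on the cone. $\square$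

In particular each single mode has its own strip: for fixed $\nu$, a zero with $\operatorname{Im}k\ge C_\varepsilon$ has $|k|<(\frac1\gamma+\varepsilon)\nu$. Eigenvalues far from the real axis can only arise with $l\to\infty$ and $k\approx\nu/\gamma$. There $\sigma$ vanishes and the comparison of sizes ends. What happens on this ray depends on whether $a_0/\gamma$ and $a/\gamma$ are below or above $1$, that is, on whether the arguments of $J_\nu$ are smaller or larger than the order $\nu$.

## 6. Arguments below the order: a strip in case (E)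

Here $a<a_0<\gamma$, and Lemma 5 is already strong enough.

**Proof of (B).** Case (P) was done in Section 3. In case (E), fix a small $\varepsilon>0$ and let $\operatorname{Im}k\ge C_\varepsilon$, $E_\nu(k)=0$, $\kappa=k/\nu$. By Lemma 6, $\nu>0$ and $|\kappa-\kappa_*|<\varepsilon$.

**Step 1: the error is bounded.** Since $a_0\kappa_*,a\kappa_*\in(0,1)$, for small $\varepsilon$ the points $\zeta=a_0\kappa$ and $\zeta=a\kappa$ keep a positive distance from $\{s\in\mathbb R:|s|\ge1\}$. The first bound of Lemma 5, with $x=\nu s$, gives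
$$\big|L_\nu(\nu\zeta)-\nu\sqrt{1-\zeta^2}\big|\le C_0|\zeta|\int_{|s|\ge1}\frac{ds}{|\zeta-s|^2}\le C .$$
Hence $\nu|\sigma(1,\kappa)|\le C$.

**Step 2: $\sigma(1,\cdot)$ has a simple zero at $\kappa_*$.** It is analytic near $\kappa_*$ and vanishes there by (2). With the common value $V=c_0\sqrt{1-a_0^2\kappa_*^2}=c\sqrt{1-a^2\kappa_*^2}>0$, its derivative at $\kappa_*$ is $-\kappa_*(c_0^2a_0^2-c^2a^2)/V\ne0$. So for small $\varepsilon$ we have $|\sigma(1,\kappa)|\ge C^{-1}|\kappa-\kappa_*|$, and therefore $|k-\nu/\gamma|=\nu|\kappa-\kappa_*|\le C$. As $\nu/\gamma$ is real, $\operatorname{Im}k\le C$. $\square$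

## 7. Arguments above the order: where the comparison stops and what replaces it

In case (H) we have $1<a_0\kappa_*<a\kappa_*$, so near $\kappa_*$ the points $a_0\kappa,a\kappa$ come close to the half line where the zeros of $J_\nu(\nu\,\cdot)$ lie. Only the second bound of Lemma 5 is left. For $\operatorname{Im}\kappa>0$ near $\kappa_*$ we have $\sqrt{1-z^2}=-i\sqrt{z^2-1}$ at $z=a_0\kappa,a\kappa$, so $\sigma(1,\kappa)=-ih(\kappa)$ with
$$h(\kappa)=c_0\sqrt{a_0^2\kappa^2-1}-c\sqrt{a^2\kappa^2-1}.$$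
This $h$ vanishes at $\kappa_*$ by (2). Let $W=c_0\sqrt{a_0^2\kappa_*^2-1}=c\sqrt{a^2\kappa_*^2-1}>0$ be the common value. Then
$$b:=h'(\kappa_*)=\kappa_*\frac{c_0^2a_0^2-c^2a^2}W>0 .$$
So $E_\nu(k)=0$ and Lemma 5 give $\nu|\kappa-\kappa_*|\le C|k|/\operatorname{Im}k$. With $\operatorname{Im}k\le\nu|\kappa-\kappa_*|$ this is $(\operatorname{Im}k)^2\le C|k|$. The method stops here: it gives only $\operatorname{Im}k\le C|k|^{1/2}$, and it gives no lower bound. The loss occurred when we took absolute values in the last integral of the proof of Lemma 5, discarding the oscillation of $\Delta$.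

The cure is to split the wave. Write $J_\nu=\frac12(H_\nu^{(1)}+H_\nu^{(2)})$ and let $R=H^{(1)}_\nu/H^{(2)}_\nu$. For argument $\nu z$ with $z$ near a real point larger than $1$, each Hankel function is an amplitude times $e^{\pm i\nu\varphi(z)}$, with no zeros, and its logarithmic derivative is $\pm i\nu\sqrt{z^2-1}+O(1)$. The error is bounded however close $z$ is to the real axis. All the zeros of $J_\nu$ are in the ratio $R\approx-ie^{2i\nu\varphi(z)}$, which is exponentially small in $\nu\operatorname{Im}z$. So $E_\nu(k)=0$ becomes, heuristically and up to phases,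
$$b\,|\kappa-\kappa_*|\approx 2W\,|R(a_0\kappa)|,\qquad|R(a_0\kappa)|\approx e^{-2\tau\nu\operatorname{Im}\kappa},$$
because, as we shall see, the term with $R(a\kappa)$ decays faster. On the left is the mismatch of the two media, and on the right the exponentially small term. If $k\approx\nu/\gamma+iy$, this reads $by/\nu\approx2We^{-2\tau y}$, or
$$2\tau y\,e^{2\tau y}\approx\frac{4\tau W}b\,\nu,\qquad y\approx\frac1{2\tau}\big(\log\nu-\log\log\nu\big).$$
In the example, $\kappa_*=\sqrt5$, the arguments are $a_0\kappa_*=\frac{\sqrt5}2$ and $a\kappa_*=\sqrt5$, $W=4\cdot\frac12=1\cdot2=2$, and $b=\frac{3\sqrt5}2$. In contrast, for $l=0$ in Section 1 the mismatch $\sigma(0,k)=-i(c_0a_0-ca)k=-ik$ is as large as $|k|$, and only an $R$ of order one can balance it. That is why those eigenvalues stayed in a strip.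

To make this a proof we need Hankel asymptotics with relative error $O(1/\nu)$ in a full complex neighborhood of the points $a_0\kappa_*,a\kappa_*$.

## 8. Hankel asymptotics in a complex strip

Let $x_0=\frac12(1+a_0/\gamma)$, so $1<x_0<a_0/\gamma<a/\gamma$. Put
$$\Omega=\{\operatorname{Re}z>x_0,\ |\operatorname{Im}z|<1\},\qquad p(z)=(1-z^{-2})^{1/2}\ \text{(principal)}.$$
On $\Omega$ we have $|z^{-2}|<1$, so $|p|\le\sqrt2$ and $|\arg p|\le\frac\pi4$. Also $|1-z^{-2}|\ge1-x_0^{-2}$. Let $\varphi$ be the primitive of $p$ on $\Omega$ with $\varphi(x)=\sqrt{x^2-1}-\arccos\frac1x$ for real $x$; it is real on the real axis. Put $s(z)=zp(z)=\sqrt{z^2-1}$ and $(z^2-1)^{-1/4}=z^{-1/2}p^{-1/2}$. Since $\operatorname{Re}\varphi'>0$ on the convex set $\Omega$, $\varphi$ is injective there.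

**Lemma 7.** There is $\eta'>0$ such that on $\Omega'=\{\operatorname{Re}z>x_0,|\operatorname{Im}z|<\eta'\}$, for $\nu\ge\nu_0$,
$$H^{(1)}_\nu(\nu z)=\Big(\frac2{\pi\nu}\Big)^{1/2}e^{-i\pi/4}(z^2-1)^{-1/4}e^{i\nu\varphi(z)}g_\nu(z),\qquad g_\nu\text{ analytic},\ |g_\nu-1|\le\frac C\nu .$$

*Proof.* **Step 1: a domain on which we can move $\varphi$ to the right.** We shall integrate along $\varphi+t$, $t\ge0$, so we need a set whose image under $\varphi$ is invariant under positive shifts. Consider the flow $\dot z=1/p(z)$, for which $\varphi(z(t))=\varphi(z(0))+t$. We have $\operatorname{Re}(1/p)=\cos(\arg p)/|p|\ge\frac12$. Moreover $(1/p)'=-z^{-3}(1-z^{-2})^{-3/2}$ is $O((\operatorname{Re}z)^{-3})$, and $1/p$ is real on the real axis, so $|\operatorname{Im}(1/p)|\le C|\operatorname{Im}z|(\operatorname{Re}z)^{-3}$. While a flow line is in $\Omega$, therefore, $\operatorname{Re}z(t)\ge x_0+t/2$ and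
$$\Big|\frac{d}{dt}\operatorname{Im}z\Big|\le C|\operatorname{Im}z|\,(x_0+t/2)^{-3}.$$
The last factor is integrable, so by Gronwall $|\operatorname{Im}z(t)|\le C_1|\operatorname{Im}z(0)|$ with some $C_1\ge1$. Take $\eta'=1/(2C_1)$. Flow lines starting in $\Omega'$ keep $|\operatorname{Im}z|\le\frac12$ and an increasing real part, and $1/p$ is bounded on $\Omega$. So they exist and stay in $\Omega$ for all $t\ge0$. Let $\Omega^*\subset\Omega$ be the set they fill. Then $\Omega'\subset\Omega^*$, and $\varphi(\Omega^*)=\bigcup_{t\ge0}(\varphi(\Omega')+t)$ is open and invariant under positive real shifts.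

**Step 2: remove the variable coefficient.** Put $z=e^t$ and $y(t)=Z(\nu e^t)$ with $Z$ a solution of Bessel's equation of order $\nu$. Then $y''+\nu^2qy=0$ with $q=z^2-1$. Let $y=q^{-1/4}Y(\varphi)$; note $d\varphi/dt=zp=\sqrt q$. Writing $'$ for $d/dt$,
$$y''=(q^{-1/4})''\,Y+\big[(q^{-1/4})'q^{1/2}+(q^{1/4})'\big]Y_\varphi+q^{3/4}Y_{\varphi\varphi},$$
and the bracket is $-\frac14q^{-3/4}q'+\frac14q^{-3/4}q'=0$. Dividing by $q^{3/4}$,
$$Y_{\varphi\varphi}+(\nu^2+\psi)Y=0,\qquad\psi=q^{-3/4}(q^{-1/4})''=\tfrac5{16}\tfrac{q'^2}{q^3}-\tfrac14\tfrac{q''}{q^2}=\tfrac54\frac{z^4}{(z^2-1)^3}-\frac{z^2}{(z^2-1)^2},$$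
since $q'=2z^2$, $q''=4z^2$. On $\Omega$ we have $|z^2-1|\ge(1-x_0^{-2})|z|^2$, so $\psi=O(|z|^{-2})$. Regard $\psi$ as a function of $\varphi\in\varphi(\Omega^*)$. Along the flow $|z(t)|\ge x_0+t/2$, so $|\psi(\varphi+t)|\le C(1+t)^{-2}$ for $t\ge0$.

**Step 3: solve by an integral equation.** We seek $Y=e^{i\nu\varphi}g$ with $g$ close to $1$. On the space of bounded analytic functions on $\varphi(\Omega^*)$ consider
$$g(\varphi)=1+\frac1{2i\nu}\int_0^\infty(1-e^{2i\nu t})\,F(\varphi+t)\,dt,\qquad F=\psi g .$$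
As $|1-e^{2i\nu t}|\le2$, the right side is a contraction with constant $C/\nu$ in the sup norm. So for large $\nu$ there is a solution, and $|g-1|\le C/\nu$. To differentiate, let $B$ be a disc about $\varphi$ contained in $\varphi(\Omega^*)$. Its shifts $B+t$ are contained there too, so Cauchy's estimate gives $|F'(\varphi+t)|\le C_B(1+t)^{-2}$ near the center, and we may differentiate under the integral. Writing $F'(\varphi+t)=\partial_tF(\varphi+t)$ and integrating by parts (the factor $1-e^{2i\nu t}$ vanishes at $t=0$),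
$$g'(\varphi)=\int_0^\infty e^{2i\nu t}F(\varphi+t)\,dt,\qquad g''(\varphi)=-F(\varphi)-2i\nu\int_0^\infty e^{2i\nu t}F(\varphi+t)\,dt .$$
So $g''+2i\nu g'=-\psi g$, which says that $Y=e^{i\nu\varphi}g$ solves $Y_{\varphi\varphi}+(\nu^2+\psi)Y=0$.

**Step 4: identify the solution.** Fix $\nu$ and let $x\to+\infty$ on the real axis. The flow from $x$ is real with $z(t)\ge x+t/2$, so $|g-1|\le\frac C\nu\int_0^\infty(x+t/2)^{-2}dt\to0$. Also $\varphi(x)=x-\frac\pi2+O(\frac1x)$. So the right side of the lemma, with $g_\nu(z)=g(\varphi(z))$, is asymptotic to $(\frac2{\pi\nu x})^{1/2}e^{i(\nu x-\nu\pi/2-\pi/4)}$, as is $H^{(1)}_\nu(\nu x)$. Their difference is a solution of the form $\alpha H_\nu^{(1)}+\beta H_\nu^{(2)}$ that is $o(x^{-1/2})$; this forces $\alpha=\beta=0$. The identity extends analytically to the connected set $\Omega'$. $\square$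

**Consequences.** By $H^{(2)}_\nu(z)=\overline{H^{(1)}_\nu(\bar z)}$ the same formula holds for $H^{(2)}_\nu$ with $e^{i\pi/4}$, $e^{-i\nu\varphi}$ and $g^\sharp_\nu(z)=\overline{g_\nu(\bar z)}$. For large $\nu$, $g_\nu$ and $g_\nu^\sharp$ have no zeros. Define on $\Omega'$ the analytic functions
$$P_\nu=z\partial_z\log H^{(1)}_\nu(\nu z),\qquad Q_\nu=z\partial_z\log H^{(2)}_\nu(\nu z),\qquad R_\nu=\frac{H^{(1)}_\nu(\nu z)}{H^{(2)}_\nu(\nu z)} .$$
On a compact subset of $\Omega'$, Cauchy's estimate gives $|g_\nu'|+|(g_\nu^\sharp)'|\le C/\nu$, so there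
$$P_\nu=i\nu s(z)-\frac{z^2}{2(z^2-1)}+\frac{zg_\nu'}{g_\nu}=i\nu s(z)+O(1),\quad Q_\nu=-i\nu s(z)+O(1),\quad R_\nu=-ie^{2i\nu\varphi(z)}\big(1+O(\tfrac1\nu)\big).$$
From $J_\nu=\frac12(H^{(1)}_\nu+H^{(2)}_\nu)$, wherever $R_\nu\ne-1$,
$$L_\nu(\nu z)=\frac{P_\nu R_\nu+Q_\nu}{1+R_\nu}=Q_\nu+(P_\nu-Q_\nu)\frac{R_\nu}{1+R_\nu}.\tag{4}$$

## 9. The eigenvalue equation near $k=\nu/\gamma$

Let $\kappa=k/\nu$ with $|\kappa-\kappa_*|\le\varepsilon_0$, where $\varepsilon_0$ is so small that $a_0\kappa,a\kappa$ stay in a compact subset of $\Omega'$. Subscripts $0$ and $1$ denote evaluation at $z=a_0\kappa$ and $z=a\kappa$; so $P_0=P_\nu(a_0\kappa)$, and so on. By (4), wherever $R_0,R_1\ne-1$, the equation $E_\nu(k)=0$ is equivalent to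
$$A_\nu(\kappa)=-\frac{c_0(P_0-Q_0)}\nu\frac{R_0}{1+R_0}+\frac{c(P_1-Q_1)}\nu\frac{R_1}{1+R_1},\qquad A_\nu:=\frac{c_0(Q_0-\delta)-c(Q_1-\delta)}\nu .\tag{5}$$
The left side is the mismatch, and the right side is the exponentially small part. We prepare each.

**Step 1: the mismatch has exactly one simple zero.** We have $A_\nu=-ih(\kappa)+O(1/\nu)$ with $h(\kappa)=c_0s(a_0\kappa)-cs(a\kappa)$, the function of Section 7, for which $h(\kappa_*)=0$ and $h'(\kappa_*)=b>0$. For small $\varepsilon_0$, $|h|\ge\frac b2|\kappa-\kappa_*|$ on the disc. By Rouché, for large $\nu$, $A_\nu$ has exactly one zero $\kappa_\nu$ in the disc, and it is simple; from $|h(\kappa_\nu)|\le C/\nu$ we get $|\kappa_\nu-\kappa_*|\le C/\nu$. So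
$$A_\nu(\kappa)=-i(\kappa-\kappa_\nu)b_\nu(\kappa),\qquad b_\nu=b+O\big(|\kappa-\kappa_*|+\tfrac1\nu\big),\quad|b_\nu|\ge\tfrac b3,\tag{6}$$
with $b_\nu$ analytic. For the estimates, on the circle $|\kappa-\kappa_*|=\varepsilon_0$
$$b_\nu-\frac h{\kappa-\kappa_*}=\frac{h+O(1/\nu)}{\kappa-\kappa_\nu}-\frac h{\kappa-\kappa_*}=O\big(\tfrac1\nu\big).$$
By the maximum principle this holds in the whole disc, where $\frac h{\kappa-\kappa_*}=b+O(|\kappa-\kappa_*|)$ has modulus at least $\frac b2$.

**Step 2: the decay rates of $R_0$ and $R_1$.** Put $\Phi_0(\kappa)=\varphi(a_0\kappa)$ and $\Phi_1(\kappa)=\varphi(a\kappa)$, both real on the real axis. Since $\Phi_0'(\kappa)=a_0p(a_0\kappa)$,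
$$\Phi_0'(\kappa_*)=\tau_0:=\sqrt{a_0^2-\gamma^2}=\tau,\qquad\Phi_1'(\kappa_*)=\tau_1:=\sqrt{a^2-\gamma^2}.$$
By (2), $c_0\tau_0=c\tau_1$, so $\tau_0<\tau_1$: the first medium has the slower decay. In the same notation $W=c_0\tau_0/\gamma=c\tau_1/\gamma$. Shrink $\varepsilon_0$ so that $\operatorname{Re}\Phi_j'\ge\tau/2$ on the disc. As $\Phi_j$ is real on $\mathbb R$ and $\kappa_*$ is real,
$$\operatorname{Im}\Phi_j(\kappa)=\int_0^{\operatorname{Im}\kappa}\operatorname{Re}\Phi_j'(\operatorname{Re}\kappa+i\eta)\,d\eta=\operatorname{Im}\kappa\,\big(\tau_j+O(|\kappa-\kappa_*|)\big),\tag{7}$$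
and for $\operatorname{Im}\kappa\ge0$ also $\operatorname{Im}\Phi_j(\kappa)\ge\frac\tau2\operatorname{Im}\kappa$.

## 10. The upper bound (A)1

Let $E_\nu(k)=0$ and $y=\operatorname{Im}k\ge C$ with $C$ large. By Lemma 6, $|\kappa-\kappa_*|<\varepsilon_0$, so $\nu$ and $|k|$ are comparable. We may assume $\nu$ large, since otherwise $|k|$ is bounded.

**Step 1: a crude bound, to see that (5) is available.** By (7), $|R_j|\le2e^{-2\nu\operatorname{Im}\Phi_j}\le2e^{-\tau y}\le\frac12$, so (5) holds. Since $(P_j-Q_j)/\nu$ is bounded, (5) and (6) give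
$$|\kappa-\kappa_\nu|\le C\big(e^{-2\nu\operatorname{Im}\Phi_0(\kappa)}+e^{-2\nu\operatorname{Im}\Phi_1(\kappa)}\big)\le Ce^{-\tau y}.\tag{8}$$

**Step 2: improve the exponent to its true value.** Now $|\kappa-\kappa_*|\le C(e^{-\tau y}+\frac1\nu)$. Inserting this in (7) and using $\tau_j\ge\tau$,
$$2\nu\operatorname{Im}\Phi_j(\kappa)\ge2\tau y-Cy\big(e^{-\tau y}+\tfrac1\nu\big)\ge2\tau y-C,$$
because $ye^{-\tau y}$ and $y/\nu=\operatorname{Im}\kappa$ are bounded. Then the middle member of (8) is at most $Ce^{-2\tau y}$.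

**Step 3: take imaginary parts.** Since $\operatorname{Im}\kappa_\nu\le C/\nu$,
$$\frac{y-C}\nu\le\operatorname{Im}(\kappa-\kappa_\nu)\le Ce^{-2\tau y},\qquad\text{so for large }y\qquad2\tau y\,e^{2\tau y}\le C|k| .$$
Suppose $2\tau y\ge\log|k|-\log\log|k|+M$ with $M\ge0$ and $|k|$ large. Then $2\tau y\ge\frac12\log|k|$ and $e^{2\tau y}\ge e^M|k|/\log|k|$, so $2\tau ye^{2\tau y}\ge\frac12e^M|k|$: a contradiction for large $M$. So $2\tau y<\log|k|-\log\log|k|+M$ for a suitable $M$, whenever $y$ and $|k|$ are large. Finally $\log|k|-\log\log|k|\ge1$ for $|k|\ge3$, so enlarging $C$ covers bounded $y$ and bounded $|k|$. This proves (A)1. $\square$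

## 11. Eigenvalues from $\omega e^\omega=\Xi_\nu$: proof of (A)2

The phase $2i\nu\Phi_0(\kappa)$ is the natural unknown, so we use it as a coordinate. Then (5) becomes a perturbation of $\omega e^\omega=\Xi_\nu$, which can be solved with logarithms. We find many solutions at once, since (A)3 needs them. Fix $0<\theta<1$; constants may depend on $\theta$ from Step 4 on.

**Step 1: the coordinate $\omega$.** Put $\omega=-2i\nu(\Phi_0(\kappa)-\Phi_0(\kappa_\nu))$, so that $e^{2i\nu\Phi_0(\kappa)}=e^{2i\nu\Phi_0(\kappa_\nu)}e^{-\omega}$. On the convex disc $|\kappa-\kappa_*|\le\varepsilon_0$ we have $\operatorname{Re}\Phi_0'\ge\frac\tau2$, hence $|\Phi_0(\kappa)-\Phi_0(\kappa')|\ge\frac\tau2|\kappa-\kappa'|$. So $\Phi_0$ is injective, and by Rouché its image contains $\{|w-\Phi_0(\kappa_*)|<\frac\tau2\varepsilon_0\}$. Let $\Psi$ be the inverse. For $\varepsilon_1<\tau\varepsilon_0/4$, $\nu$ large and $|\omega|\le\varepsilon_1\nu$,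
$$\kappa=\Psi\Big(\Phi_0(\kappa_\nu)+\frac{i\omega}{2\nu}\Big)$$
is defined, analytic and injective in $\omega$. As $\Psi'(\Phi_0(\kappa_\nu))=1/\Phi_0'(\kappa_\nu)=\frac1\tau+O(\frac1\nu)$, Taylor's formula gives
$$\kappa-\kappa_\nu=\frac{i\omega}{2\tau\nu}\Big(1+O\big(\tfrac{1+|\omega|}\nu\big)\Big),\qquad|\kappa-\kappa_*|\le C\,\frac{1+|\omega|}\nu .$$
From now on let $\operatorname{Re}\omega\ge M_0$ and $|\omega|\le\varepsilon_1\nu$, with $M_0$ large and $\varepsilon_1$ small. All error factors below are products or quotients of functions analytic in $\omega$ with nonvanishing denominators, so they are analytic there.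

**Step 2: $R_1$ is negligible against $R_0$.** Since $\operatorname{Im}\kappa_\nu=O(\frac1\nu)$, (7) shows that $|e^{2i\nu\Phi_0(\kappa_\nu)}|$ lies between $1/C$ and $C$. Hence
$$R_0=-ie^{2i\nu\Phi_0(\kappa_\nu)}e^{-\omega}\big(1+O(\tfrac1\nu)\big),\qquad2\nu\operatorname{Im}\Phi_0(\kappa)=\operatorname{Re}\omega+O(1)>0 .$$
So $\operatorname{Im}\kappa>0$ by (7). Let $\mu=\frac12(1+\tau_1/\tau_0)$, so $1<\mu<\tau_1/\tau_0$. For $\varepsilon_1$ small and $\nu$ large, (7) gives $\operatorname{Im}\Phi_1\ge\mu\operatorname{Im}\Phi_0$. Therefore $|R_1|\le Ce^{-\mu\operatorname{Re}\omega}$ and $|R_1/R_0|\le Ce^{-(\mu-1)\operatorname{Re}\omega}$. In particular $|R_0|,|R_1|\le\frac12$, so (5) is equivalent to $E_\nu(k)=0$.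

**Step 3: the equation in the new coordinate.** By (6) the left side of (5) is
$$-i\cdot\frac{i\omega}{2\tau\nu}\,b\,\Big(1+O\big(\tfrac{1+|\omega|}\nu\big)\Big)=\frac{b\,\omega}{2\tau\nu}\Big(1+O\big(\tfrac{1+|\omega|}\nu\big)\Big).$$
The right side of (5) is
$$-\frac{c_0(P_0-Q_0)}\nu\,\frac{R_0}{1+R_0}\Big[1-\frac{c(P_1-Q_1)}{c_0(P_0-Q_0)}\,\frac{R_1}{R_0}\,\frac{1+R_0}{1+R_1}\Big],\qquad\frac{c_0(P_0-Q_0)}\nu=2iW\Big(1+O\big(\tfrac{1+|\omega|}\nu\big)\Big).$$
Since $-2iW\cdot(-i)=-2W$, it equals $-2We^{2i\nu\Phi_0(\kappa_\nu)}e^{-\omega}$ times $1+O\big(\frac{1+|\omega|}\nu+e^{-\operatorname{Re}\omega}+e^{-(\mu-1)\operatorname{Re}\omega}\big)$. Hence (5) is equivalent to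
$$\omega e^\omega=\Xi_\nu\,(1+e_\nu(\omega)),\qquad\Xi_\nu=-\frac{4\tau W\nu}b\,e^{2i\nu\Phi_0(\kappa_\nu)},\qquad\frac\nu C\le|\Xi_\nu|\le C\nu,\tag{9}$$
with $e_\nu$ analytic and $|e_\nu|\le C\big(\frac{1+|\omega|}\nu+e^{-\mu'\operatorname{Re}\omega}\big)$, $\mu'=\min(1,\mu-1)>0$.

**Step 4: approximate solutions.** For integers $|j|\le\nu^\theta$ put, with principal logarithms,
$$\Lambda_j=\operatorname{Log}\Xi_\nu+2\pi ij,\qquad\omega_j^0=\Lambda_j-\operatorname{Log}\Lambda_j .$$
For large $\nu$,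
$$\operatorname{Re}\Lambda_j=\log|\Xi_\nu|\to\infty,\quad|\Lambda_j|\le C\nu^\theta,\quad|\omega_j^0|\le C\nu^\theta,\quad\operatorname{Re}\omega_j^0=\log|\Xi_\nu|-\log|\Lambda_j|\ge(1-\theta)\log\nu-C .$$
So the discs $|\omega-\omega_j^0|\le1$ lie in the set where (9) was derived, and $e_\nu\to0$ on them uniformly in $j$.

**Step 5: true solutions by Rouché.** On such a disc (9) follows, by exponentiation, from
$$\omega+\operatorname{Log}\omega-\Lambda_j-\operatorname{Log}(1+e_\nu(\omega))=0 .$$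
Here $\omega,\omega_j^0,\Lambda_j$ lie in the right half plane, so differences of their logarithms are principal logarithms of quotients. Using $\Lambda_j=\omega_j^0+\operatorname{Log}\Lambda_j$, the left side equals
$$(\omega-\omega_j^0)+\operatorname{Log}\frac\omega{\omega_j^0}+\operatorname{Log}\Big(1-\frac{\operatorname{Log}\Lambda_j}{\Lambda_j}\Big)-\operatorname{Log}(1+e_\nu(\omega))=(\omega-\omega_j^0)+o(1)$$
uniformly in $j$, because $|\omega-\omega_j^0|\le1$ while $|\omega_j^0|$ and $|\Lambda_j|$ tend to infinity uniformly. By Rouché there is a zero $\omega_j$ with $|\omega_j-\omega_j^0|<1$.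

**Step 6: the solutions are distinct.** For $m\ne j$ the segment from $\Lambda_j$ to $\Lambda_m$ is vertical with real part $\log|\Xi_\nu|$, so $|\operatorname{Log}\Lambda_m-\operatorname{Log}\Lambda_j|\le\frac{2\pi|m-j|}{\log|\Xi_\nu|}$ and $|\omega_m^0-\omega_j^0|\ge2\pi|m-j|(1-o(1))>2$. So the unit discs are disjoint and the $\omega_j$ are distinct; by injectivity so are the corresponding $\kappa$.

**Step 7: read off $k$.** The point $k=\nu\kappa$ has $\operatorname{Re}k>0$, $\operatorname{Im}k>0$ and $E_\nu(k)=0$, so by Lemma 3 it is a transmission eigenvalue. By Step 1, $|k-\nu/\gamma|\le C(1+|\omega_j|)$. By (7) and $2\nu\operatorname{Im}\Phi_0(\kappa)=\operatorname{Re}\omega_j+O(1)$,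
$$\operatorname{Im}k=\frac{\operatorname{Re}\omega_j+O(1)}{2\tau}\Big(1+O\big(\tfrac{1+|\omega_j|}\nu\big)\Big)=\frac1{2\tau}\big(\log\nu-\log|\Lambda_j|\big)+O(1),\tag{10}$$
because $\operatorname{Re}\omega_j=O(\log\nu)$, $|\omega_j|\le C\nu^\theta$ and $\log|\Xi_\nu|=\log\nu+O(1)$.

**Proof of (A)2.** Take, say, $\theta=\frac12$ and $j=0$. Then $\log|\Xi_\nu|\le|\Lambda_0|\le\log|\Xi_\nu|+\pi$ and $|\omega_0|=O(\log\nu)$. So $|k-\nu/\gamma|\le C\log\nu$, and by (10)
$$\operatorname{Im}k=\frac1{2\tau}(\log\nu-\log\log\nu)+O(1)=\frac1{2\tau}(\log|k|-\log\log|k|)+O(1)\to\infty .$$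
This is (A)2, and in particular $\operatorname{Im}k$ is unbounded. $\square$

## 12. Counting the eigenvalues far from the axis: proof of (A)3

We use all the solutions $|j|\le\nu^\theta$ of Section 11, for all $l$ up to a multiple of $r$.

**Step 1: where they lie.** By (10) and $|\Lambda_j|\le C\nu^\theta$, for all $|j|\le\nu^\theta$,
$$\operatorname{Im}k\ge\frac{1-\theta}{2\tau}\log\nu-C_\theta\ge\frac{1-\theta}{2\tau}\log|k|-C_\theta$$
with a larger $C_\theta$ at the end, since $|k|\le\nu/\gamma+C\nu^\theta\le C\nu$.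

**Step 2: how many.** Let $l_0\le l\le\gamma r/4$ with $l_0$ large. Then $\nu\le2l$, so $\nu/\gamma\le r/2$, and $|k|\le\nu/\gamma+C\nu^\theta\le r$ for large $r$. Each such $l$ yields at least $\nu^\theta$ distinct eigenvalues with $|k|\le r$. By Lemma 3 each of them has at least $\dim\mathcal H_l\ge C^{-1}l^{d-2}$ independent eigenpairs, and eigenpairs belonging to different $l$ are independent. So the count with geometric multiplicity is at least
$$C^{-1}\sum_{l_0\le l\le\gamma r/4}l^{d-2+\theta}\ge c_\theta\,r^{d-1+\theta}$$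
for large $r$. This proves (A)3 and completes the proof of Theorem 1. $\square$
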